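\title{Finitary power semigroups and finitely generated diagonal acts}

\begin{abstract}
We prove that if a semigroup $S$ is finitely generated and its diagonal right act is finitely generated, then the semigroup $\mathcal P_f(S)$ of finite nonempty subsets of $S$ is finitely generated. More precisely, if $S$ is infinite and its diagonal right act is generated by $m$ pairs, then every finite nonempty $X\subseteq S$ is a product of at most $\lceil\log_2|X|\rceil$ sets from an explicit finite family, followed by one singleton. The proof attaches to $X$ an automaton with $m$ states and uses it to write $X=GT$ with $G$ in the family and $|T|\le\lceil|X|/2\rceil$.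
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S$ be a semigroup. The \emph{finitary power semigroup} $\mathcal P_f(S)$ is the set of finite nonempty subsets of $S$ under the product $XY=\{xy: x\in X,\ y\in Y\}$. A semigroup is \emph{generated} by a subset $C$ if each of its elements is a product of one or more elements of $C$. The singletons form a copy of $S$ inside $\mathcal P_f(S)$, and one may ask when finite generation passes from $S$ to $\mathcal P_f(S)$.

It does not always pass. Take $S=(\mathbb Z,+)$. Here $|X+Y|\ge|X|+|Y|-1$: add the least element of $X$ to each element of $Y$, then the other elements of $X$ to the greatest element of $Y$. So if $\{0,n\}$ with $n\ge1$ is a sum of generators, then one summand has two elements, at distance $n$, and all other summands are singletons. A generating set must therefore contain a set $\{a,a+n\}$ for every $n\ge 1$. The obstruction already lies in the two-element sets.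

There is a natural condition that removes this obstruction. The \emph{diagonal right act} of $S$ is the set $S\times S$ with $S$ acting by $(a,b)s=(as,bs)$. For $A\subseteq S\times S$ put $AS=\{(xs,ys):(x,y)\in A,\ s\in S\}$. The act is \emph{generated} by $A$ if $S\times S=A\cup AS$, and it is \emph{finitely generated} if some finite $A$ generates it. In that case every two-element subset of $S$ is $\{x,y\}$ or $\{x,y\}\{s\}$ with $(x,y)$ from a finite list. For $\mathbb Z$ the condition fails, because the action preserves the difference $a-b$. The question is whether control of the two-element sets gives control of all finite sets. It is posed as Open Problem~G in~\cite{source}: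

\begin{quote}
\emph{If $S$ is finitely generated and the diagonal right act of $S$ is finitely generated, must $\mathcal P_f(S)$ be finitely generated?}
\end{quote}

\begin{theorem}\label{thm:main}
If $S$ is finitely generated and the diagonal right act of $S$ is finitely generated, then $\mathcal P_f(S)$ is finitely generated.
\end{theorem}

For finite $S$ the semigroup $\mathcal P_f(S)$ is finite and there is nothing to prove. For infinite $S$ we prove a factorization theorem that does not assume $S$ to be finitely generated. Write $[m]=\{1,\dots,m\}$. Given pairs $(x_1,y_1),\dots,(x_m,y_m)\in S\times S$ and $c=(c_1,\dots,c_n)\in[m]^n$, put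
\[
G(c)=\{\,y_{c_j}x_{c_{j+1}}x_{c_{j+2}}\cdots x_{c_n}:1\le j\le n\,\}\subseteq S,
\]
where the element for $j=n$ is $y_{c_n}$. For instance, $G(c_1,c_2)=\{y_{c_1}x_{c_2},\,y_{c_2}\}$.

\begin{theorem}\label{thm:factor}
Let $S$ be an infinite semigroup whose diagonal right act is generated by $A=\{(x_1,y_1),\dots,(x_m,y_m)\}$, and let
\[
\mathcal G=\{G(c):c\in[m]^n,\ 2\le n\le 2m^3\},
\]
a finite subset of $\mathcal P_f(S)$. Then every $X\in\mathcal P_f(S)$ can be written as
\[
X=G_1G_2\cdots G_p\{s\},\qquad G_i\in\mathcal G,\quad s\in S,\quad 0\le p\le\lceil\log_2|X|\rceil .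
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:factor}]
Let $S$ be infinite and generated by a finite set $C$. Every singleton $\{s\}$ is a product of singletons $\{g\}$ with $g\in C$. Hence $\mathcal P_f(S)$ is generated by $\mathcal G\cup\{\{g\}:g\in C\}$, a set with at most $|C|+\sum_{n=2}^{2m^3}m^n$ elements.
\end{proof}

This is the only place where finite generation of $S$ is used. The next example shows that this hypothesis does not follow from the other one, and that infinite semigroups satisfying both exist.

\begin{example}\label{ex:maps}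
Let $\mathbb N=\{0,1,2,\dots\}$. We write maps on the right and compose them from left to right. Let $nx=2n$ and $ny=2n+1$. Given maps $f,g\colon\mathbb N\to\mathbb N$, define $s$ by $(2n)s=nf$ and $(2n+1)s=ng$; then $(f,g)=(x,y)s$. So the monoid of all maps $\mathbb N\to\mathbb N$ has diagonal right act generated by one pair. It is uncountable, hence not finitely generated.

The same formula works in the infinite monoid $R$ of partial recursive functions $\mathbb N\to\mathbb N$, since $s$ is partial recursive when $f$ and $g$ are. Recall the enumeration theorem: the elements of $R$ can be listed as $\varphi_0,\varphi_1,\dots$ so that $(e,n)\mapsto n\varphi_e$ is partial recursive. Since $nxy^e+1=2^e(2n+1)$, the map $(e,n)\mapsto nxy^e$ is a bijection $\mathbb N\times\mathbb N\to\mathbb N$ with computable inverse. So the rule $(nxy^e)\psi=n\varphi_e$ defines some $\psi\in R$, and $\varphi_e=xy^e\psi$. Thus $R$ is generated by $x,y,\psi$.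
\end{example}

Section~\ref{sec:idea} treats the case $m=1$, isolates the difficulty for $m\ge2$, and shows the way around it on a small case. Sections~\ref{sec:prelim}--\ref{sec:halving} prove Theorem~\ref{thm:factor}. Section~\ref{sec:more} contains a converse, a lower bound for $p$, the left-handed version, and a necessary condition valid for all semigroups.

\section{Pairs, tuples, and the obstacle}\label{sec:idea}

Throughout this section $A=\{(x_1,y_1),\dots,(x_m,y_m)\}$ satisfies
\begin{equation}\label{eq:split}
S\times S=AS,\quad\text{that is, each }(a,b)\text{ equals }(x_is,y_is)\text{ for some }i\in[m],\ s\in S .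
\end{equation}
If $A$ generates the act and $S$ is a monoid, this is automatic because $A\subseteq AS$; Lemma~\ref{lem:split} will give it for every infinite $S$.

\subsection*{One generating pair}
Let $m=1$ and $A=\{(x,y)\}$. Given $X$, put $q=\lceil|X|/2\rceil$ and list $X$ as $a_1,b_1,\dots,a_q,b_q$, with $b_q=a_q$ if $|X|$ is odd. Write $(a_i,b_i)=(x,y)s_i$ and $T=\{s_1,\dots,s_q\}$. Then $X=\{x,y\}T$ and $|T|\le q$. Repeating the step with $T$ in place of $X$, we reach $X=\{x,y\}^p\{s\}$. For the monoid $R$ of Example~\ref{ex:maps} this shows that $\mathcal P_f(R)$ is generated by $\{x,y\}$, $\{x\}$, $\{y\}$ and $\{\psi\}$.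

The general proof has the same shape: \emph{write $X=GT$ with $G$ from a fixed finite family and $|T|\le\lceil|X|/2\rceil$}. For $m\ge2$, however, different pairs $(a_i,b_i)$ use different generators, and pairing gives only $X=\bigcup_k\{x_k,y_k\}T_k$, the union running over the generators used. A union is not a product. The product of $\bigcup_k\{x_k,y_k\}$ with $\bigcup_kT_k$ contains $X$, but it also contains the cross terms $x_ks$ with $s\in T_{k'}$, $k'\ne k$, which have no reason to lie in $X$.

\subsection*{Tuples}
The sets $G(c)$ arise when \eqref{eq:split} is iterated to handle $n$ elements at once (Figure~\ref{fig:comb}).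

\begin{lemma}\label{lem:comb}
Let $s_0,\dots,s_n,u_1,\dots,u_n\in S$ and $c\in[m]^n$ satisfy
\begin{equation}\label{eq:comb}
(s_{j-1},u_j)=(x_{c_j},y_{c_j})\,s_j\qquad(1\le j\le n).
\end{equation}
Then $\{u_1,\dots,u_n\}=G(c)\{s_n\}$.
\end{lemma}

\begin{proof}
The first coordinates give $s_j=x_{c_{j+1}}s_{j+1}=\dots=x_{c_{j+1}}\cdots x_{c_n}s_n$, and the second give $u_j=y_{c_j}s_j=y_{c_j}x_{c_{j+1}}\cdots x_{c_n}s_n$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.4,yscale=1.3]
\node (s0) at (0,0) {$s_0$};
\node (s1) at (1,0) {$s_1$};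
\node (s2) at (2,0) {$s_2$};
\node (s3) at (3,0) {$s_3$};
\node (u1) at (1,1) {$u_1$};
\node (u2) at (2,1) {$u_2$};
\node (u3) at (3,1) {$u_3$};
\draw[->] (s1) -- node[below] {$x_{c_1}$} (s0);
\draw[->] (s2) -- node[below] {$x_{c_2}$} (s1);
\draw[->] (s3) -- node[below] {$x_{c_3}$} (s2);
\draw[->] (s1) -- node[right] {$y_{c_1}$} (u1);
\draw[->] (s2) -- node[right] {$y_{c_2}$} (u2);
\draw[->] (s3) -- node[right] {$y_{c_3}$} (u3);
\end{tikzpicture}
\caption{Three elements $u_1,u_2,u_3$ as left multiples of one element $s_3$. An arrow from $a$ to $b$ labeled $g$ means $b=ga$. Reading the paths from $s_3$ gives $u_1=y_{c_1}x_{c_2}x_{c_3}s_3$, $u_2=y_{c_2}x_{c_3}s_3$ and $u_3=y_{c_3}s_3$.}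
\label{fig:comb}
\end{figure}

Given $u_1,\dots,u_n$ and any $s_0$, we can solve \eqref{eq:comb} for $(c_1,s_1),(c_2,s_2),\dots$ in turn by \eqref{eq:split}. So every $n$-element set is $G(c)\{s\}$ with $c\in[m]^n$: for each $n$ finitely many sets suffice. This suggests a positive answer, but it does not prove one, since the family grows with $n$. To halve a large $X$ with $n$ bounded, we need about $|X|/2$ tuples over $X$ that cover $X$ and have \emph{the same} $c$. The index $c_j$ depends on $s_{j-1}$, and so on all of $u_1,\dots,u_{j-1}$, in a way that we do not control.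

\subsection*{Two slots in a monoid}
The remedy is to make $c_j$ depend on the past only through an element of $[m]$. We show this for $n=2$ in a monoid. For each $u\in S$ use \eqref{eq:split} twice to fix
\[
(1,u)=(x_c,y_c)s,\qquad (s,1)=(x_\ell,y_\ell)\sigma ,
\]
and call $(c,\ell)\in[m]^2$ the type of $u$. Let $v\in S$. Since $y_\ell\sigma=1$, we have $v=vy_\ell\sigma$, and so
\[
(s,v)=(x_\ell,\,vy_\ell)\,\sigma .
\]
The pair $(x_\ell,vy_\ell)$ involves only $\ell$ and $v$; the rest of the information about $u$ has moved into the right factor $\sigma$. Fix, once for each $\ell$ and $v$, a decomposition $(x_\ell,vy_\ell)=(x_{d},y_{d})w$. Then $(s,v)=(x_d,y_d)w\sigma$, and Lemma~\ref{lem:comb} gives $\{u,v\}=G(c,d)\{w\sigma\}$. Now let $u,u'$ have the same type $(c,\ell)$, and let $v,v'$ have the same index $d$ at this $\ell$. Then $\{u,v\}$ and $\{u',v'\}$ are both of the form $G(c,d)\{t\}$, and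
\[
\{u,v,u',v'\}=G(c,d)\{t,t'\}\qquad\text{for some }t,t'\in S .
\]
The two slots can be filled independently, each from its own class. Three things remain: to replace the identity when $S$ has none, to carry the index $\ell$ along through more slots, and to choose boundedly many slots whose classes cover $X$ evenly.

\section{Two reductions}\label{sec:prelim}

From here to the end of Section~\ref{sec:halving}, $S$ and $A$ are as in Theorem~\ref{thm:factor}. In a semigroup without identity a generating pair need not a priori lie in $AS$. The first lemma excludes this, and it is the only place where $S$ is required to be infinite.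

\begin{lemma}\label{lem:split}
$S\times S=AS$.
\end{lemma}

\begin{proof}
Let $I=(S\times S)\setminus AS$. Since $S\times S=A\cup AS$, we have $I\subseteq A$ and $|I|\le m$. Suppose that $(a,a')\in I$. We show that $a$ has few right factors, and then that this forces $S$ to be finite. Let $U=\{s\in S:a\in Ss\}$.

We claim that $(s,a')\in I$ for each $s\in U$. Let $a=ts$ with $t\in S$, and suppose that $(s,a')=(x_i,y_i)r$ with $r\in S$. Then $(a,a')=(tx_ir,y_ir)=(tx_i,y_i)r$. The pair $(tx_i,y_i)$ equals $(x_k,y_k)$ or $(x_k,y_k)r'$ for some $k\in[m]$ and $r'\in S$, so $(a,a')$ equals $(x_k,y_k)r$ or $(x_k,y_k)r'r$. Either way $(a,a')\in AS$, a contradiction. Hence $|U|\le|I|\le m$.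

Now let $b\in S$. If $(a,b)\notin I$, then $(a,b)=(x_is,y_is)$ for some $i\in[m]$ and $s\in S$; here $s\in U$ and $b=y_is$, so there are at most $m|U|$ such $b$. At most $|I|$ elements $b$ have $(a,b)\in I$. Thus $|S|\le m^2+m$, which contradicts the assumption that $S$ is infinite.
\end{proof}

\begin{remark}\label{rem:finite}
For finite $S$ both Lemma~\ref{lem:split} and the conclusion of Theorem~\ref{thm:factor} can fail. If $S=\{0,a\}$ with all products equal to $0$, then $AS=\{(0,0)\}$, and every product of two or more sets is $\{0\}$, so $X=S$ is not of the form $G_1\cdots G_p\{s\}$.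
\end{remark}

In Section~\ref{sec:idea} the identity served to write $v=v\cdot1$. All that is needed is one element of which every $v\in X$ is a left multiple.

\begin{lemma}\label{lem:h}
For every $X\in\mathcal P_f(S)$ there is $h\in S$ with $X\subseteq Sh$.
\end{lemma}

\begin{proof}
We induct on $|X|$. For $X=\{v\}$, Lemma~\ref{lem:split} gives $(v,v)=(x_ih,y_ih)$. Suppose that $X\subseteq Sh$ and $v\in S$. Lemma~\ref{lem:split} gives $(h,v)=(x_ih',y_ih')$. Then $v\in Sh'$ and $Sh=Sx_ih'\subseteq Sh'$, so $X\cup\{v\}\subseteq Sh'$.
\end{proof}

\section{An automaton that computes the indices}\label{sec:auto}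

Fix $X\in\mathcal P_f(S)$ with $|X|\ge2$, an element $h$ as in Lemma~\ref{lem:h}, and for each $v\in X$ an element $k_v\in S$ with $v=k_vh$. (In a monoid one may take $h=1$ and $k_v=v$.) We shall solve \eqref{eq:comb} starting from $s_0=h$, and keep at every stage a decomposition $(s_j,h)=(x_{\ell_j},y_{\ell_j})\sigma_j$. The index $\ell_j$ is the bounded memory. Two decompositions are needed for each $v$ and $\ell$: one to produce the next index $c$, as in the case of two slots, and one to produce the next value of $\ell$.

By Lemma~\ref{lem:split}, for each $v\in X$ and $\ell\in[m]$ we can choose $\gamma_v(\ell)\in[m]$ and $w_v(\ell)\in S$, and then $\delta_v(\ell)\in[m]$ and $\omega_v(\ell)\in S$, such that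
\begin{align}
(x_\ell,\;k_vy_\ell)&=(x_{\gamma_v(\ell)},\,y_{\gamma_v(\ell)})\,w_v(\ell),\label{eq:out}\\
(w_v(\ell),\;y_\ell)&=(x_{\delta_v(\ell)},\,y_{\delta_v(\ell)})\,\omega_v(\ell).\label{eq:next}
\end{align}
Choose also $\ell_0\in[m]$ and $\sigma_0\in S$ with $(h,h)=(x_{\ell_0},y_{\ell_0})\sigma_0$. All these choices stay fixed.

We view $\gamma,\delta,\ell_0$ as an automaton with input alphabet $X$, state set $[m]$ and initial state $\ell_0$: reading the letter $v$ in state $\ell$, it prints $\gamma_v(\ell)$ and moves to state $\delta_v(\ell)$. Thus a word $u=(u_1,\dots,u_n)\in X^n$ determines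
\begin{equation}\label{eq:run}
c_j=\gamma_{u_j}(\ell_{j-1}),\qquad \ell_j=\delta_{u_j}(\ell_{j-1})\qquad(1\le j\le n),
\end{equation}
and we call $(c_1,\dots,c_n)\in[m]^n$ the \emph{output} of $u$.

\begin{lemma}\label{lem:run}
If $u=(u_1,\dots,u_n)\in X^n$ has output $c$, then $\{u_1,\dots,u_n\}=G(c)\{s\}$ for some $s\in S$.
\end{lemma}

\begin{proof}
Let $c_j,\ell_j$ be as in \eqref{eq:run}. Put $s_0=h$ and, for $1\le j\le n$,
\[
s_j=w_{u_j}(\ell_{j-1})\,\sigma_{j-1},\qquad \sigma_j=\omega_{u_j}(\ell_{j-1})\,\sigma_{j-1}.
\]
We prove by induction on $j$ that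
\begin{equation}\label{eq:inv}
(s_j,h)=(x_{\ell_j},y_{\ell_j})\,\sigma_j\qquad(0\le j\le n),
\end{equation}
and obtain \eqref{eq:comb} on the way. For $j=0$, \eqref{eq:inv} is the choice of $\ell_0$ and $\sigma_0$. Let $j\ge1$, and abbreviate $v=u_j$, $\ell=\ell_{j-1}$, $\sigma=\sigma_{j-1}$, so that $x_\ell\sigma=s_{j-1}$ and $y_\ell\sigma=h$ by the inductive hypothesis. Multiplying \eqref{eq:out} on the right by $\sigma$ gives
\[
(x_{c_j},y_{c_j})\,s_j=(x_\ell\sigma,\;k_vy_\ell\sigma)=(s_{j-1},\;k_vh)=(s_{j-1},u_j),
\]
which is \eqref{eq:comb}. Multiplying \eqref{eq:next} on the right by $\sigma$ gives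
\[
(x_{\ell_j},y_{\ell_j})\,\sigma_j=(w_v(\ell)\sigma,\;y_\ell\sigma)=(s_j,h),
\]
which is \eqref{eq:inv}. Lemma~\ref{lem:comb} applies with $s=s_n$.
\end{proof}

The automaton depends on $X$, $h$ and the choices made. The number of states and the sets $G(c)$ depend only on $A$.

\section{Words with a common output}\label{sec:halving}

By Lemma~\ref{lem:run} it suffices to cover $X$ by few short words with the same output. This is a statement about finite automata, and the semigroup plays no part in it.

\begin{lemma}\label{lem:words}
Let $X$ be a finite set with $|X|\ge2$, let $\gamma_v,\delta_v\colon[m]\to[m]$ $(v\in X)$ be arbitrary maps, let $\ell_0\in[m]$, and define outputs by \eqref{eq:run}. Put $q=\lceil|X|/2\rceil$. Then there are $n$ with $2\le n\le2m^3$, $c\in[m]^n$, and words $u^{(1)},\dots,u^{(q)}\in X^n$ with output $c$, such that every element of $X$ is a letter of some $u^{(i)}$.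
\end{lemma}

The plan is to fix one route $\ell_0,c_1,\ell_1,\dots,c_n,\ell_n$ through the automaton and to record, at each step $j$, the set $X_j$ of all letters that follow the route. Any letter can be read in any state, so the route can always be extended to admit a letter of our choice. Admitting each letter once is not enough: if $m=1$, then $X_1=X$, and words of length one cover $X$ only if there are $|X|$ of them. We therefore admit each letter twice.

\begin{proof}
\emph{Choosing the slots.} We define $v_j,c_j,\ell_j,X_j$ for $j=1,2,\dots$ At step $j$, if some element of $X$ lies in at most one of the sets $X_1,\dots,X_{j-1}$ (counted by index), let $v_j$ be such an element and put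
\[
c_j=\gamma_{v_j}(\ell_{j-1}),\quad \ell_j=\delta_{v_j}(\ell_{j-1}),\quad X_j=\{v\in X:\gamma_v(\ell_{j-1})=c_j,\ \delta_v(\ell_{j-1})=\ell_j\}.
\]
Otherwise stop. Note that $v_j\in X_j$ and that $X_j$ is determined by the triple $(\ell_{j-1},c_j,\ell_j)\in[m]^3$. No triple occurs at three steps $i<i'<j$, for then $v_j\in X_j=X_i=X_{i'}$, against the choice of $v_j$. So the process stops after $n\le2m^3$ steps. At that point each $v\in X$ lies in $X_j$ for at least two indices $j$; in particular $n\ge2$. Let $c=(c_1,\dots,c_n)$.

\emph{Filling the slots.} Every word $u$ with $u_j\in X_j$ for all $j$ has output $c$. Indeed, suppose that after $j-1$ letters the automaton is in the state $\ell_{j-1}$ defined above, as holds for $j=1$. Since $u_j\in X_j$, it then prints $c_j$ and moves to $\ell_j$.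

\emph{Balancing.} We partition $X$ into possibly empty sets $Y_1,\dots,Y_n$ with $Y_j\subseteq X_j$ and $|Y_j|\le q$. Begin by assigning each $v$ to some $j$ with $v\in X_j$. At most one part has more than $q$ elements, because $2(q+1)>|X|$. If $Y_j$ is such a part, move its elements one at a time until $|Y_j|=q$, each element $v$ going to a part $Y_i$ with $i\ne j$ and $v\in X_i$. Such an $i$ exists because $v$ lies in at least two slots. The other parts then have $|X|-q\le q$ elements in total.

List each $Y_j$ in some order. For $1\le i\le q$ let $u^{(i)}_j$ be the $i$-th element of $Y_j$ if $|Y_j|\ge i$, and $v_j$ otherwise. Then $u^{(i)}_j\in X_j$, so each $u^{(i)}$ has output $c$. Every element of $X=\bigcup_jY_j$ occurs as a letter because $|Y_j|\le q$.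
\end{proof}

\begin{example}\label{ex:slots}
Let $m=2$, $\ell_0=1$, $X=\{a,b,d\}$, and let $(\gamma_v(\ell),\delta_v(\ell))$ be given by
\[
\begin{array}{c|ccc}
 & a & b & d\\ \hline
\ell=1 & (1,2) & (1,2) & (2,1)\\
\ell=2 & (1,1) & (2,2) & (2,2)
\end{array}
\]
The choices $v_1,\dots,v_4=a,b,d,a$ visit the states $1,2,2,2,1$, print $c=(1,2,2,1)$, and give the slots $\{a,b\},\{b,d\},\{b,d\},\{a\}$, which contain each letter at least twice. Here $q=2$. The partition $Y_1=\{a,b\}$, $Y_2=\{d\}$, $Y_3=Y_4=\emptyset$ yields the words $(a,d,d,a)$ and $(b,b,d,a)$, both with output $c$.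
\end{example}

\begin{proposition}\label{prop:halve}
Let $X\in\mathcal P_f(S)$ with $|X|\ge2$. There are $G\in\mathcal G$ and $T\in\mathcal P_f(S)$ with $X=GT$ and $|T|\le\lceil|X|/2\rceil$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:words} to the automaton of Section~\ref{sec:auto} and put $G=G(c)\in\mathcal G$. By Lemma~\ref{lem:run}, the set of letters of $u^{(i)}$ is $G\{t_i\}$ for some $t_i\in S$. Let $T=\{t_1,\dots,t_q\}$. Then $GT=\bigcup_iG\{t_i\}$ is the set of all letters of all the words. These letters lie in $X$ and exhaust it, so $GT=X$.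
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:factor}]
We induct on $|X|$. If $|X|=1$, take $p=0$. Let $|X|\ge2$ and $k=\lceil\log_2|X|\rceil\ge1$. Write $X=G_1T$ as in Proposition~\ref{prop:halve}; then $|T|\le\lceil|X|/2\rceil<|X|$. From $|X|\le2^k$ we get $\lceil|X|/2\rceil\le2^{k-1}$, so $\lceil\log_2|T|\rceil\le k-1$. By induction $T=G_2\cdots G_p\{s\}$ with $p-1\le k-1$.
\end{proof}

\section{Converse, length, duality, and a necessary condition}\label{sec:more}

\begin{corollary}\label{cor:iff}
Suppose that the diagonal right act of $S$ is finitely generated. Then $\mathcal P_f(S)$ is generated by the singletons together with a finite set, and $\mathcal P_f(S)$ is finitely generated if and only if $S$ is.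
\end{corollary}

\begin{proof}
The first statement is trivial for finite $S$ and follows from Theorem~\ref{thm:factor} for infinite $S$. The ``if'' part is Theorem~\ref{thm:main}. For ``only if'', let $X_1,\dots,X_r$ generate $\mathcal P_f(S)$. For $s\in S$ write $\{s\}=X_{i_1}\cdots X_{i_k}$; then $s$ is a product of elements of the finite set $X_1\cup\dots\cup X_r$.
\end{proof}

\begin{proposition}\label{prop:length}
In the setting of Theorem~\ref{thm:factor}, every expression $X=G_1\cdots G_p\{s\}$ with $G_i\in\mathcal G$ has $p\ge\log|X|/\log(2m^3)$. Hence the bound $p\le\lceil\log_2|X|\rceil$ is of optimal order for each fixed $m$.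
\end{proposition}

\begin{proof}
Each $G\in\mathcal G$ has at most $2m^3$ elements and $|YZ|\le|Y||Z|$, so $|X|\le(2m^3)^p$.
\end{proof}

The \emph{diagonal left act} of $S$ is $S\times S$ with $s(a,b)=(sa,sb)$. It is the diagonal right act of the opposite semigroup $S^{\mathrm{op}}$, which has the same elements and the reversed multiplication. The map $X\mapsto X$ is an anti-isomorphism from $\mathcal P_f(S)$ to $\mathcal P_f(S^{\mathrm{op}})$, and reversing products preserves generating sets. Applying the results above to $S^{\mathrm{op}}$ gives the following.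

\begin{corollary}\label{cor:left}
Corollary~\ref{cor:iff} holds with the diagonal left act in place of the right act. If $S$ is infinite and its diagonal left act is generated by $(x_1,y_1),\dots,(x_m,y_m)$, then every $X\in\mathcal P_f(S)$ equals $\{s\}G'_p\cdots G'_1$ with $s\in S$ and $0\le p\le\lceil\log_2|X|\rceil$, where each $G'_i$ has the form $\{x_{c_n}\cdots x_{c_{j+1}}y_{c_j}:1\le j\le n\}$ for some $c\in[m]^n$, $2\le n\le2m^3$.
\end{corollary}

So either one-sided condition is sufficient. In the other direction, a two-sided condition on pairs is necessary in every semigroup. Let $S^1$ denote $S$ with an identity element $1$ adjoined if it has none.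

\begin{proposition}\label{prop:necessary}
Suppose that $\mathcal P_f(S)$ is generated by the singletons together with a finite set $\mathcal F$; this holds in particular if $\mathcal P_f(S)$ is finitely generated. Then there is a finite set $B\subseteq S\times S$ such that every $(a,b)\in S\times S$ with $a\ne b$ equals $(upv,uqv)$ for some $(p,q)\in B$ and $u,v\in S^1$.
\end{proposition}

\begin{proof}
Let $B=\bigcup_{F\in\mathcal F}F\times F$. Write $\{a,b\}=X_1\cdots X_k$ with each $X_i$ a singleton or a member of $\mathcal F$. We scan the factors from the left for the first one whose elements are not all identified in the product. Put $Z_i=X_i\cdots X_k$ and $Z_{k+1}=\{1\}\subseteq S^1$. Suppose that $\{a,b\}=uX_iZ_{i+1}$ with $u\in S^1$ and $i\le k$, as holds for $i=1$ and $u=1$.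

If there are $p,q\in X_i$ and $z\in Z_{i+1}$ with $upz\ne uqz$, then these are two distinct elements of $\{a,b\}$, so $\{a,b\}=\{upz,uqz\}$. Moreover $X_i$ is not a singleton, so $X_i\in\mathcal F$ and both $(p,q)$ and $(q,p)$ lie in $B$. One of them gives $(a,b)$, with $v=z$.

Otherwise $upz$ does not depend on $p\in X_i$ for any $z\in Z_{i+1}$. Fixing $p_i\in X_i$, we get $\{a,b\}=up_iZ_{i+1}$, and if $i<k$ we continue with $up_i$ and $i+1$ in place of $u$ and $i$. For $i=k$ this case would give $\{a,b\}=\{up_k\}$, which is impossible since $a\neq b$. So the first case occurs for some $i\le k$.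
\end{proof}

For $S=(\mathbb Z,+)$ the condition fails because $a-b=p-q$ would take only finitely many values, which recovers the example of Section~\ref{sec:intro}. We do not claim that the condition of Proposition~\ref{prop:necessary}, together with finite generation of $S$, is sufficient for $\mathcal P_f(S)$ to be finitely generated.

\begin{thebibliography}{1}

\bibitem{source}
\emph{On The Finite Generation And} (as printed: ON THE FINITE GENERATION AND),
\texttt{https://\allowbreak research-repository.\allowbreak st-andrews.\allowbreak ac.uk/\allowbreak bitstream/\allowbreak handle/\allowbreak 10023/\allowbreak 22681/\allowbreak PeterGallagherPhDThesis2006\_\allowbreak original\_C.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}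

\end{thebibliography}
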